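# A C*-algebra that becomes contractible exactly at $n\times n$ matrices

## 1. Paths of $2\times2$ matrices with a restricted endpoint

Start with the cone over $M_2(\mathbb C)$, the algebra of continuous $f\colon[0,1]\to M_2(\mathbb C)$ with $f(0)=0$. It can be shrunk to nothing: for $r\in[0,1]$ send $f$ to the path $s\mapsto f(rs)$. At $r=1$ this is the identity, at $r=0$ it is zero, every stage is a *-homomorphism, and for fixed $f$ the result depends norm-continuously on $r$ because $f$ is uniformly continuous. Now restrict the other end:
$$W=\{f\in C([0,1],M_2(\mathbb C)):\ f(0)=0,\ f(1)\in\mathbb C e_{11}\}.$$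
The same shrinking no longer works: the endpoint of $s\mapsto f(rs)$ is $f(r)$, an arbitrary $2\times 2$ matrix. Can $W$ be shrunk in some other way? Let us fix the words first.

**Definition (homotopy, contractibility).** Two *-homomorphisms $\varphi_0,\varphi_1\colon A\to B$ of C*-algebras are homotopic if there are *-homomorphisms $\varphi_t\colon A\to B$, $t\in[0,1]$, such that $t\mapsto\varphi_t(a)$ is norm-continuous for every $a\in A$. The algebra $A$ is contractible if $\mathrm{id}_A$ is homotopic to the zero *-homomorphism $A\to A$. With $\mathcal K$ the compact operators on an infinite-dimensional separable Hilbert space, $A$ is stably contractible if $A\otimes\mathcal K$ is contractible. Write $M_n(A)=M_n(\mathbb C)\otimes A$.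

The cone above is contractible. The algebra $\mathbb C$ is not: a contraction $\alpha_t$ would give a path $\alpha_t(1)$ of projections in $\mathbb C$ from $1$ to $0$.

**Definition (the group $U(1+D)$).** For a C*-algebra $D$, let $U(1+D)$ be the group of unitaries of the form $1+d$, $d\in D$, in $\mathbb C1+D$ (unit adjoined), with the norm topology.

If $\alpha_t$ is a contraction of $D$, then each $\alpha_t$ extends to a unital *-homomorphism of $\mathbb C1+D$, so for $v\in U(1+D)$
$$t\longmapsto 1+\alpha_t(v-1)\quad\text{is a path in }U(1+D)\text{ from }v\text{ to }1. \tag{1}$$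
Since *-homomorphisms are contractive, $(t,v)\mapsto 1+\alpha_t(v-1)$ is jointly continuous. So contractibility of $D$ makes the space $U(1+D)$ contractible, and we can test $W$ on its unitaries.

An element of $U(1+W)$ is a path $v$ in $U(2)$ with $v(0)=1$ and $v(1)=\mathrm{diag}(\lambda,1)$. In particular $s\mapsto v(s)e_2$ is a loop in $S^3\subset\mathbb C^2$ based at $e_2$. Choose a map $h\colon S^2\times[0,1]\to S^3$ as follows: pick a closed ball in $S^2\times(0,1)$, send its complement to $e_2$, and map the ball onto $S^3$ by collapsing its boundary to $e_2$. It induces an isomorphism $H_3(S^2\times[0,1],S^2\times\{0,1\})\to H_3(S^3,e_2)\cong\mathbb Z$. For $\zeta=(a,b)\in S^3$ put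
$$\sigma(\zeta)=\begin{pmatrix}\bar b&a\\-\bar a&b\end{pmatrix}\in SU(2),\qquad \sigma(\zeta)e_2=\zeta,\quad \sigma(e_2)=1 .$$
Then $v_x(s)=\sigma(h(x,s))$ defines a continuous map $S^2\to U(1+W)$, $x\mapsto v_x$, with $v_x(s)e_2=h(x,s)$. If $W$ had a contraction $\alpha_t$, then
$$H_t(x,s)=\bigl(1+\alpha_t(v_x-1)\bigr)(s)\,e_2\in S^3$$
would be a homotopy, sending $S^2\times\{0,1\}$ to $e_2$ at all times, from $h$ to a constant map. That contradicts the isomorphism on $H_3$. So $W$ is not contractible.

Passing to matrices does not help. An element of $U(1+M_k(W))$ is a path $v$ in $U(2k)$ with $v(0)=1$ and $v(1)\in U(k)\oplus1_k$. Let $h\colon S^{2k}\times[0,1]\to S^{2k+1}\subset\mathbb C^{k+1}$ be built as before, with base point $e_{k+1}$. By the homotopy lifting property of the bundle $U(k+1)\to S^{2k+1}$, $g\mapsto ge_{k+1}$, it lifts to $\tilde v\colon S^{2k}\times[0,1]\to U(k+1)$ with $\tilde v(x,0)=1$. At $s=1$ the lift fixes $e_{k+1}$, so $v_x=\tilde v(x,\cdot)\oplus1_{k-1}$ lies in $U(1+M_k(W))$. Applying unitaries to the frame $(e_{k+1},\dots,e_{2k})$, a contraction of $M_k(W)$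 would give a homotopy, constant on $S^{2k}\times\{0,1\}$, from $\iota\circ h$ to a constant map into $V=U(2k)/U(k)$, where $\iota\colon S^{2k+1}\to V$ is $\zeta\mapsto(\zeta,e_{k+2},\dots,e_{2k})$. Hence $\iota_*=0$ on $H_{2k+1}$. But $\iota$ is a fibre of $V\to U(2k)/U(k+1)$, and that base has $\pi_i=0$ for $i\le 2k+2$. So $\iota_*$ is an isomorphism on $\pi_i$ for $i\le 2k+1$, and by the Hurewicz theorem an isomorphism on $H_{2k+1}\cong\mathbb Z$: a contradiction. No $M_k(W)$ is contractible.

On the other hand $W\otimes\mathcal K$ is contractible, as we shall see from Lemma 1. So $W$ is stably contractible, but no finite matrix algebra over it is contractible. A result of Dadarlat gives examples of the same kind of behavior. Call a space acyclic if it is path connected and $H_n(X;\mathbb Z)=0$ for $n\ge1$. If $X$ is a non-contractible acyclic finite CW-complex and $x_0\in X$, then $C_0(X,x_0)\otimes\mathcal K$ is contractible (here $C_0(X,x_0)$ is the algebra of continuous functions on $X$ vanishing at $x_0$), while $C_0(X,x_0)\otimes M_n(\mathbb C)$ is not contractible for any $n\ge1$.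

In these examples the passage from non-contractible to contractible happens only at infinity. Can it happen at a finite stage, and already at the first possible one? That is: is there a non-contractible C*-algebra $A$ with $M_2(A)$ contractible? This is a stronger version of a question of S. Eilers and T. Loring. The answer is yes, and every finite stage occurs.

**Theorem.** For every $n\ge 2$ there is a separable, nuclear, type I C*-algebra $A$ such that $M_k(A)$ is contractible for all $k\ge n$, while $M_k(A)$ is not contractible for $1\le k\le n-1$ (indeed the unitary group $U(1+M_k(A))$ is not path connected).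

Fix $n\ge2$ until the end of Section 7.

## 2. Mapping cones of corner embeddings

The toy algebra $W$ is one member of a family.

**Definition (the algebra $\mathcal C(D)$).** For a C*-algebra $D$ let
$$\mathcal C(D)=\{f\in C([0,1],M_n(D)):\ f(0)=0,\ f(1)\in D\oplus0_{n-1}\},$$
where $D\oplus 0_{n-1}$ is the upper left corner of $M_n(D)$. It is the mapping cone of the corner embedding $D\to M_n(D)$.

For $n=2$ and $D=\mathbb C$ this is $W$. Interchanging matrix factors, $M_k(M_n(D))=M_n(M_k(D))$, carries $M_k(D\oplus 0_{n-1})$ to $M_k(D)\oplus0_{n-1}$, so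
$$M_k(\mathcal C(D))\cong\mathcal C(M_k(D))\qquad\text{for all }k. \tag{2}$$

A C*-algebra $D$ is called stable if $D\cong D\otimes\mathcal K$; then $D\cong D_0\otimes\mathcal K$ with $D_0=D$. For instance $C(Y)\otimes\mathcal K$ is stable, and $M_k(\mathbb C)$ is not.

**Lemma 1.** If $D$ is stable, then $\mathcal C(D)$ is contractible.

The shrinking $f\mapsto f(r\,\cdot)$ fails only because $f(r)$ may leave the corner. When $D$ is stable there is room to push all of $M_n(D)$ into the corner first, by a path of isometries that never moves the corner out of itself.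

**Step 1: the isometries.** Write $D=D_0\otimes\mathcal K(H)$ with $H=L^2[0,1]$. Then $M_n(D)=D_0\otimes\mathcal K(H^n)$, $H^n=H\oplus H^{n-1}$, and $D\oplus0_{n-1}=D_0\otimes\mathcal K(H\oplus0)$. For $t\in[0,1]$ define
$$(T_t\xi)(x)=(1-\tfrac t2)^{-1/2}\,\xi\bigl(x/(1-\tfrac t2)\bigr)\ \text{ for }x\le1-\tfrac t2,\qquad (T_t\xi)(x)=0\ \text{ otherwise}.$$
Substitution shows that $T_t$ is an isometry. For continuous $\xi$, $t\mapsto T_t\xi$ is continuous by dominated convergence; since continuous functions are dense and $\|T_t\|=1$, the path $T_t$ is strongly continuous. Also $T_0=1$, and $T_1$ has range $L^2[0,\frac12]$. Let $R\colon H^{n-1}\to H$ be an isometry with range $L^2[\frac12,1]$. Put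
$$S_t(\xi_1,\xi')=(T_t\xi_1,\xi')\quad(0\le t\le1),$$
$$S_{1+\theta}(\xi_1,\xi')=(T_1\xi_1+\sin\theta\,R\xi',\ \cos\theta\,\xi')\quad(0\le\theta\le\tfrac\pi2).$$
The two formulas agree at $t=1$, $\theta=0$. The second family consists of isometries: since $T_1H\perp RH^{n-1}$, the squared norm is $\|\xi_1\|^2+\sin^2\theta\|\xi'\|^2+\cos^2\theta\|\xi'\|^2$. So $S$ is a strongly continuous path of isometries, $S_0=1$, each $S_t$ maps $H\oplus0$ into $H\oplus0$, and $S_*:=S_{1+\pi/2}$ maps all of $H^n$ into $H\oplus0$.

**Step 2: they act on $\mathcal C(D)$.** For an isometry $S$ the map $\mathrm{Ad}\,S(x)=SxS^*$ is a *-homomorphism, because $SxS^*SyS^*=SxyS^*$. Set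
$$\Phi_t(f)(s)=(\mathrm{id}_{D_0}\otimes\mathrm{Ad}\,S_t)(f(s)).$$
Since $S_t(H\oplus0)\subset H\oplus0$, the map $\mathrm{id}_{D_0}\otimes\mathrm{Ad}\,S_t$ sends $D\oplus0_{n-1}$ into itself, so the endpoint condition is preserved. So is $f(0)=0$. Hence $\Phi_t$ is a *-homomorphism $\mathcal C(D)\to\mathcal C(D)$.

**Step 3: continuity in $t$.** For a rank-one operator $\theta_{\xi,\eta}$ we have $S_t\theta_{\xi,\eta}S_t^*=\theta_{S_t\xi,S_t\eta}$, which is norm continuous in $t$. By linearity, density and contractivity, $t\mapsto(\mathrm{id}\otimes\mathrm{Ad}\,S_t)(x)$ is norm continuous for each $x\in M_n(D)$. As these maps are contractive, the continuity is uniform for $x$ in a compact set such as $f([0,1])$. So $t\mapsto\Phi_t(f)$ is norm continuous.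

**Step 4: now shrink.** By Steps 2 and 3, $\mathrm{id}=\Phi_0$ is homotopic to $\Phi_*=\Phi_{1+\pi/2}$, and $\Phi_*(f)(s)\in D\oplus0_{n-1}$ for every $s$, not only for $s=1$. Therefore $\Psi_r(f)(s)=\Phi_*(f)(rs)$ lies in $\mathcal C(D)$ for all $r\in[0,1]$, and $\Psi_r$ is a homotopy from $\Psi_1=\Phi_*$ to $\Psi_0=0$. This proves Lemma 1. $\square$

The claim about $W$ follows. For $n=2$, $W\otimes\mathcal K=\mathcal C(\mathcal K)$: if $p_j\in\mathcal K$ are finite-rank projections increasing strongly to $1$ and $f\in\mathcal C(\mathcal K)$, then $(1_2\otimes p_j)f(1_2\otimes p_j)$ lies in $W\otimes p_j\mathcal Kp_j$ and converges to $f$. So Lemma 1 applies.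

We now look for $B$ such that $A=\mathcal C(B)$ has threshold $n$. For $k\ge n$, (2) and Lemma 1 ask that $M_k(B)$ be stable. For $k<n$ we need an obstruction, and here is the one we use.

**Lemma 2.** Let $D$ be a C*-algebra and let $u\in U(1+D)$ be such that $\mathrm{diag}(u,1_{n-1})$ is connected to $1$ in $U(1+M_n(D))$, while $u$ is not connected to $1$ in $U(1+D)$. Then $U(1+\mathcal C(D))$ is not path connected, and $\mathcal C(D)$ is not contractible.

*Proof.* Let $v\colon[0,1]\to U(1+M_n(D))$ be a path with $v(0)=1$ and $v(1)=\mathrm{diag}(u,1_{n-1})$. Then $v(0)-1=0$ and $v(1)-1=\mathrm{diag}(u-1,0)$, so $v-1\in\mathcal C(D)$ and $v\in U(1+\mathcal C(D))$. Let $q\colon\mathcal C(D)\to D$ be evaluation at $1$ followed by $D\oplus0_{n-1}\cong D$; then $1+q(v-1)=u$. If $v$ were connected to $1$ in $U(1+\mathcal C(D))$, applying $q$ would connect $u$ to $1$ in $U(1+D)$, which is excluded. So $U(1+\mathcal C(D))$ is not path connected. By (1), a contraction of $\mathcal C(D)$ would connect $v$ to $1$; so there is none. $\square$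

Note what kind of obstruction is needed. If $M_n(B)$ is stable, then $M_n(A)$ is contractible, hence so is $A\otimes\mathcal K\cong M_n(A)\otimes\mathcal K$, and in particular $K_*(A)=0$. Ordinary K-theory of $A$ cannot help; the obstruction must live in matrices of bounded size. This creates a tension. To have $M_n(B)$ stable, $B$ must be infinite in some sense; but we need a unitary over $M_k(B)$, $k<n$, that cannot be untwisted although $B$ is infinite.

## 3. Hilbert modules, and a line bundle with a trivial line in its $n$-fold sum

**Definition (compact operators of a Hilbert module).** Let $Y$ be a compact metrizable space and $F$ a Hilbert $C(Y)$-module. For $\xi,\eta\in F$ let $\theta_{\xi,\eta}(\zeta)=\xi\langle\eta,\zeta\rangle$. The algebra $\mathbb K(F)$ is the norm closure of the linear span of the $\theta_{\xi,\eta}$ in the adjointable operators on $F$. One has $M_k(\mathbb K(F))=\mathbb K(F^k)$. Write $H_{C(Y)}=\ell^2\otimes C(Y)$.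

Three examples:

- $F=C(Y)^m$: then $\mathbb K(F)=M_m(C(Y))$.
- $F=\Gamma(E)$, the continuous sections of a Hermitian vector bundle $E$: then $\mathbb K(F)$ is the algebra of continuous endomorphisms of $E$, with the supremum of the fibrewise norms. The identity is compact: if $\chi_i$ is a finite partition of unity and $(e^i_a)_a$ an orthonormal frame of $E$ over a neighborhood of the support of $\chi_i$, then $1=\sum_{i,a}\theta_{\chi_i^{1/2}e^i_a,\;\chi_i^{1/2}e^i_a}$.
- $F=H_{C(Y)}$: then $\mathbb K(F)=C(Y)\otimes\mathcal K$, a stable algebra.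

We use Kasparov's stabilization theorem: $H_{C(Y)}\oplus E\cong H_{C(Y)}$ for every countably generated Hilbert $C(Y)$-module $E$.

So we want a module $F$ such that $F^n$ contains a copy of $H_{C(Y)}$ as a direct summand but $F^k$, $k<n$, is short of trivial directions. One line bundle shows the mechanism. Let $L$ be the dual of the tautological line bundle on $\mathbb{CP}^{n-1}$, with a Hermitian metric. The homogeneous coordinates $z_0,\dots,z_{n-1}$ are sections of $L$ without common zero, so $(z_0,\dots,z_{n-1})$ is a nowhere vanishing section of $L^{\oplus n}$. It spans a trivial line subbundle; with $Q$ its orthogonal complement,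
$$L^{\oplus n}\cong\mathbb C\oplus Q \tag{3}$$
as Hermitian bundles. For fewer copies the corresponding construction fails: for $k\le n-1$, the section $(z_1,\dots,z_k)$ of $L^{\oplus k}$ over the subspace $\mathbb{CP}^k$ of the first $k+1$ coordinates vanishes, at exactly one point $[1:0:\dots:0]$. There it vanishes as simply as possible: in the trivialization of $L$ by $z_0$ it is the affine coordinate system $(z_1/z_0,\dots,z_k/z_0)$. For $n=2$ this is the familiar picture on $\mathbb{CP}^1=S^2$: $L\oplus L$ has a nowhere vanishing section, while the section $z_1$ of $L$ has a single simple zero.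

## 4. The algebra $A$, and contractibility from $n$ on

Let
$$Y=\prod_{k=1}^{n-1}S^{4k}\times\prod_{j=1}^\infty\mathbb{CP}^{n-1},$$
a compact metrizable space, and let $L_j$ be the pullback of $L$ to $Y$ from the $j$-th factor $\mathbb{CP}^{n-1}$. Put
$$F=C(Y)^2\oplus\bigoplus_{j\ge1}\Gamma(L_j)\ \text{ (Hilbert module direct sum)},\qquad B=\mathbb K(F),\qquad A=\mathcal C(B).$$
For $n=2$ the space is $Y=S^4\times\prod_{j\ge1}S^2$. By (2), $M_k(A)\cong\mathcal C(M_k(B))$ and $M_k(B)=\mathbb K(F^k)$.

**Lemma 3.** $M_k(B)\cong C(Y)\otimes\mathcal K$ for all $k\ge n$. In particular $M_k(B)$ is stable for $k\ge n$.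

*Proof.* Let $Q_j$ be the pullback of $Q$ from the $j$-th factor. Collect the $n$ copies of each $L_j$ and apply (3):
$$F^n\cong C(Y)^{2n}\oplus\bigoplus_j\bigl(C(Y)\oplus\Gamma(Q_j)\bigr)\cong H_{C(Y)}\oplus G_0,\qquad G_0=\bigoplus_j\Gamma(Q_j).$$
Since $G_0$ is countably generated, Kasparov's theorem gives $F^n\cong H_{C(Y)}$. For $k\ge n$ also $F^k\cong H_{C(Y)}\oplus F^{k-n}\cong H_{C(Y)}$. Thus $M_k(B)=\mathbb K(F^k)\cong C(Y)\otimes\mathcal K$. $\square$

**First half of the Theorem.** For $k\ge n$, $M_k(A)\cong\mathcal C(M_k(B))$ with $M_k(B)$ stable, so $M_k(A)$ is contractible by Lemma 1.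

**Separable, nuclear, type I.** Recall that a C*-subalgebra $A\subset D$ is hereditary if $0\le d\le a\in A$ and $d\in D$ imply $d\in A$. For example, a corner $eDe$ with $e$ a projection in the multiplier algebra of $D$ is hereditary: if $0\le d\le a=eae$, then $(1-e)d(1-e)=0$, so $d^{1/2}(1-e)=0$ and $d=ede$. Now $M_n(B)\cong C(Y)\otimes\mathcal K$ by Lemma 3, and $A$ consists of those elements $f$ of $C_0((0,1]\times Y)\otimes\mathcal K$ whose value at $1$ lies in a corner, namely the one cut out by the projection of $F^n$ onto its first copy of $F$. If $0\le g\le f\in A$, then $0\le g(1)\le f(1)$, so $g(1)$ lies in the corner and $g\in A$. So $A$ is a hereditary subalgebra of $C_0((0,1]\times Y)\otimes\mathcal K$, which is separable, nuclear and type I; these three properties pass to hereditary subalgebras.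

**Finite stages.** For later use, let $F_N=C(Y)^2\oplus\bigoplus_{j\le N}\Gamma(L_j)$ and let $P_N$ be the projection of $F^k$ onto $F_N^k$. Since $F_N^k$ is the section module of a vector bundle, $P_N\in\mathbb K(F^k)$. For $\xi\in F^k$ we have $P_N\xi\to\xi$, so $P_N\theta_{\xi,\eta}P_N=\theta_{P_N\xi,P_N\eta}\to\theta_{\xi,\eta}$, and by density and contractivity
$$P_NxP_N\to x\quad\text{for }x\in\mathbb K(F^k),\text{ uniformly on compact sets}. \tag{4}$$
In particular $\mathrm{id}_{F^k}$ is not compact: otherwise $\|1-P_N\|<1$ for large $N$, forcing $P_N=1$, although $\Gamma(L_{N+1})\ne0$. So in $U(1+M_k(B))$ we may take $1=\mathrm{id}_{F^k}$; this applies to $F^{kn}$ as well.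

## 5. A unitary that dies after adding one trivial direction

From here to the end of Section 7 fix $1\le k\le n-1$ and put $m=2k\ge2$. We need $u\in U(1+\mathbb K(F^k))$ as in Lemma 2 with $D=M_k(B)$. As with $W$, it comes from $U(m+1)\to S^{2m+1}$.

**Construction of $z$ and $u$.** Let $D^{2m+1}$ be the closed ball and
$$c\colon D^{2m+1}\to D^{2m+1}/\partial D^{2m+1}\cong S^{2m+1}\subset\mathbb C^{m+1}$$
the collapse map, with $c(\partial D^{2m+1})=e_{m+1}$. The map $U(m+1)\to S^{2m+1}$, $g\mapsto ge_{m+1}$, is a fibre bundle. Its pullback along $c$ is a bundle over a contractible ball, hence trivial, so it has a section. Thus there is a continuous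
$$z\colon D^{2m+1}\to U(m+1),\qquad z(x)e_{m+1}=c(x).$$
On $\partial D^{2m+1}=S^{2m}$ the unitary $z(x)$ fixes $e_{m+1}$, so it preserves the orthogonal complement of $e_{m+1}$, and $z|_{S^{2m}}=u\oplus1$ for a continuous $u\colon S^{2m}\to U(m)$.

Since $S^{2m}=S^{4k}$ is a factor of $Y$, we can let $u$ act, via the projection $Y\to S^{4k}$, on the summand $C(Y)^{2k}=C(Y)^m$ of $F^k$, and by $1$ on the complement. As $u-1$ lies in the corner $M_m(C(Y))=\mathbb K(C(Y)^m)$ of $\mathbb K(F^k)$, this gives $u\in U(1+\mathbb K(F^k))=U(1+M_k(B))$.

**Proposition 4.** (a) $\mathrm{diag}(u,1_{n-1})$ is connected to $1$ in $U(1+M_n(M_k(B)))$. (b) $u$ is not connected to $1$ in $U(1+M_k(B))$.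

With $D=M_k(B)$, Lemma 2 and Proposition 4 show that $U(1+M_k(A))$ is not path connected and $M_k(A)$ is not contractible. As $1\le k\le n-1$ was arbitrary, this finishes the Theorem once Proposition 4 is proved.

**Proof of (a).** The algebra $M_n(M_k(B))=\mathbb K(F^{kn})$ contains the corner $\mathbb K(C(Y)^{2kn})=M_{2kn}(C(Y))$. On $C(Y)^{2kn}$ the unitary $\mathrm{diag}(u,1_{n-1})$ is $u$ on $m=2k$ coordinates and $1$ on the remaining $2k(n-1)\ge2$. Choose one of the remaining coordinates as the direction $e_{m+1}$. Then $\mathrm{diag}(u,1_{n-1})$ comes from $u\oplus1\colon S^{2m}\to U(m+1)$, padded by $1$. Since $u\oplus1=z|_{S^{2m}}$, the path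
$$r\longmapsto\bigl(x\mapsto z(rx)\bigr),\qquad r\text{ from }1\text{ to }0,$$
goes from $u\oplus1$ to the constant $z(0)$, and a path in the connected group $U(m+1)$ goes on to $1$. The first path is norm continuous because $z$ is uniformly continuous. $\square$

## 6. Why $u$ is non-trivial without line bundles, and what they change

For (b), first forget the $L_j$. Take $k=1$, $m=2$, so $u\colon S^4\to U(2)$, and suppose $w_t\colon S^4\to U(2)$ is a path from $u$ to $1$. The maps $(x,t)\mapsto w_t(x)\oplus1$ and $z$ both equal $u\oplus1$ on $S^4$. Regard the cylinder $S^4\times[0,1]$ with its end $t=1$ collapsed as a second ball; this is possible because $w_1=1$. The two maps glue to a map $g\colon S^5\to U(3)$, which is the clutching map of a rank $3$ bundle $G$ over $S^6$. Compute $c_3(G)$ in two ways.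

First, start with the constant section $e_3$ over the lower hemisphere. Over the equator the upper hemisphere sees $ge_3$, which is $c$ on the first ball and the constant $e_3$ on the second, so it is a map $S^5\to S^5$ of degree $\pm1$. Its radial extension over the upper hemisphere has one zero, so the Euler number is $\pm1$. Second, $K^0(S^6)=\mathbb Z\oplus\mathbb Z\beta$ with $\mathrm{ch}(\beta)=s$ a generator of $H^6(S^6;\mathbb Z)$. If $[G]=3+b\beta$ with $b\in\mathbb Z$, then $c_3(G)=2!\,\mathrm{ch}_3(G)=2bs$, which is even. This contradiction shows that $u$ is not null-homotopic in $U(2)$.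

Now put the $L_j$ back. The obvious attempt is to restrict to $S^{2m}\times\{y\}$, $y$ a point of $\prod_j\mathbb{CP}^{n-1}$, and argue as above. It fails completely: over $S^{2m}\times\{y\}$ all $L_j$ are trivial, so there are plenty of extra trivial directions, and the path from part (a) connects $u$ to $1$. In the calculation, the clutched bundle over $S^{2m+2}$ would have rank $m+1+kN$ with $N$ line bundles kept, more than half the dimension of the base, so its top Chern class would lie in a zero group. If there is an obstruction, it must be spread over many of the projective factors at once.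

Two features of the calculation should be preserved: rank equal to half the dimension of the base, and a section with one simple zero. Each $L_j$ enters $F^k$ as $L_j^{\oplus k}$, of rank $k$. Over $\mathbb{CP}^k\subset\mathbb{CP}^{n-1}$ in the $j$-th factor, this rank equals the complex dimension of the base, and by Section 3 the section $(z_1,\dots,z_k)$ has exactly one zero, a simple one. So we clutch over $S^{2m+2}\times(\mathbb{CP}^k)^N$. It remains to see that the divisibility by $m!$ survives the appearance of nonzero Chern classes of the $L_j$, for every $N$ at once; it does.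

Part of the design of $F$ is now explained. With $C(Y)$ in place of $C(Y)^2$ the same recipe would give $m=k$, so for $k=1$ a map $u\colon S^2\to U(1)$, which is null-homotopic, in line with $1!=1$. Two trivial summands make $m=2k\ge2$ and $m!\ge2$.

## 7. Proof of Proposition 4(b)

Suppose $w\colon[0,1]\to U(1+\mathbb K(F^k))$ is a path with $w_0=u$ and $w_1=1$.

**Step 1: reduction to finite rank over a finite-dimensional base.** The aim is to replace $w$ by a path of automorphisms of a vector bundle. By (4) applied to the compact set $\{w_t-1\}$, choose $N\ge1$ with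
$$\|P_N(w_t-1)P_N-(w_t-1)\|<1\qquad\text{for all }t,$$
and put $x_t=1+P_N(w_t-1)P_N$. Then $\|x_t-w_t\|<1$ and $w_t$ is unitary, so $x_t=w_t\bigl(1-w_t^*(w_t-x_t)\bigr)$ is invertible. By spectral permanence its inverse lies in the C*-algebra $E=\mathbb C1+P_N\mathbb K(F^k)P_N$, and so does the unitary $x_t(x_t^*x_t)^{-1/2}$. The latter depends continuously on $t$, since the spectra of the positive elements $x_t^*x_t$ stay in a fixed compact subset of $(0,\infty)$. Modulo the ideal $P_N\mathbb K(F^k)P_N$ of $E$, the element $x_t$ equals $1$; hence so does its unitary part. We obtain a continuous path of unitaries in $1+P_N\mathbb K(F^k)P_N$. It starts at $u$: since $u-1\in P_N\mathbb K(F^k)P_N$ we have $x_0=w_0=u$, and a unitary is its own unitary part. It ends at $1$ because $x_1=1$.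

Restricting these unitaries to $F_N^k$ gives a path of unitary automorphisms of the bundle with section module $F_N^k$, namely $\mathbb C^{2k}\oplus\bigoplus_{j\le N}L_j^{\oplus k}$ over $Y$. Now restrict to
$$Y'=S^{2m}\times T,\qquad T=(\mathbb{CP}^k)^N,$$
embedded in $Y$ by $S^{2m}=S^{4k}$, by $\mathbb{CP}^k\subset\mathbb{CP}^{n-1}$ (first $k+1$ coordinates) in the factors $j\le N$, and by base points in the remaining factors. This is possible because $k\le n-1$. Over $Y'$ the bundle is $\mathbb C^m\oplus\Lambda$, where
$$\Lambda=\bigoplus_{j\le N}L_j^{\oplus k}\ \text{ is pulled back from }T,\qquad \mathrm{rank}\,\Lambda=kN=\dim_{\mathbb C}T.$$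
Renaming, we have unitary automorphisms $w_t$ of $\mathbb C^m\oplus\Lambda$ over $S^{2m}\times T$, continuous in $t$, with
$$w_0=u\oplus1_\Lambda,\qquad w_1=1. \tag{5}$$

**Step 2: a bundle $G$ that records the path.** Let $D'$ be the quotient of $S^{2m}\times[0,1]$ in which $S^{2m}\times\{1\}$ is collapsed to a point, a $(2m+1)$-ball with boundary $S^{2m}\times\{0\}$. Since $w_1=1$, the path $w$ descends to a continuous automorphism, again called $w$, of $\mathbb C^m\oplus\Lambda$ over $D'\times T$. Glue $D^{2m+1}\cup_{S^{2m}}D'=S^{2m+1}$, and define an automorphism $g$ of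
$$\mathbb C^{m+1}\oplus\Lambda=\mathbb C^m\oplus\mathbb Ce_{m+1}\oplus\Lambda\quad\text{over }S^{2m+1}\times T$$
by
$$g=z\oplus1_\Lambda\ \text{ on }D^{2m+1}\times T,\qquad g=w\oplus1_{\mathbb Ce_{m+1}}\ \text{ on }D'\times T.$$
By (5) and $z|_{S^{2m}}=u\oplus1$, both equal $u\oplus1_{\mathbb Ce_{m+1}}\oplus1_\Lambda$ on $S^{2m}\times T$, so $g$ is well defined and continuous.

Write $S^{2m+2}=D_-\cup D_+$ with hemispheres meeting in $S^{2m+1}$. Let $G$ be the bundle over $S^{2m+2}\times T$ obtained from $\mathbb C^{m+1}\oplus\Lambda$ over $D_-\times T$ and $D_+\times T$ by identifying, over $S^{2m+1}\times T$, the vector $\xi$ on the $D_-$ side with $g\xi$ on the $D_+$ side. Put $r=m+kN$. Then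
$$\mathrm{rank}\,G=r+1,\qquad \dim_{\mathbb R}(S^{2m+2}\times T)=2m+2+2kN=2(r+1),$$
so $c_{r+1}(G)$ lies in the top group $H^{2(r+1)}(S^{2m+2}\times T;\mathbb Z)\cong\mathbb Z$.

**Step 3: $c_{r+1}(G)$ is a generator.** The aim is a section of $G$ with a single zero, of local degree $\pm1$. The point is that $ge_{m+1}$ does not depend on the unknown path $w$.

Recall why such a section suffices. The top Chern class is the Euler class. Let $M$ be a closed connected oriented $d$-manifold, $V\to M$ an oriented real bundle of rank $d$ with Thom class in $H^d(V,V\setminus0)$, and $\sigma$ a continuous section whose only zero is $p$. The Euler class is the image of the $\sigma$-pullback of the Thom class under the isomorphism $H^d(M,M\setminus p)\to H^d(M)$. In a trivialization near $p$ the Thom class is pulled back from a generator of $H^d(\mathbb R^d,\mathbb R^d\setminus0)$, so this pullback is, up to sign, the local degree of $\sigma$ at $p$ times a generator. Hence the Euler number is, up to sign, the local degree.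

On $D_-\times T$ take the section $e_{m+1}$. Seen from $D_+$, its restriction to $S^{2m+1}\times T$ is
$$ge_{m+1}=(\gamma(x),0)\in\mathbb C^{m+1}\oplus\Lambda,$$
where $\gamma=c$ on $D^{2m+1}$, because $z(x)e_{m+1}=c(x)$, and $\gamma=e_{m+1}$ on $D'$, because there $g$ is $1$ on $\mathbb Ce_{m+1}$. So $\gamma\colon S^{2m+1}\to S^{2m+1}$ is the quotient map $S^{2m+1}\to S^{2m+1}/D'$, a homotopy equivalence since $D'$ is a ball, followed by a homeomorphism onto $S^{2m+1}$. Hence $\deg\gamma=\pm1$.

To extend over $D_+\times T$ we need three ingredients. Let $\hat\gamma\colon D_+\to\mathbb C^{m+1}$ be the radial extension of $\gamma$, which vanishes only at the center. Let $\rho\colon D_+\to[0,1]$ be continuous, $0$ on $\partial D_+$ and $1$ near the center. Let $\tau$ be the section of $\Lambda$ over $T$ given on each $L_j^{\oplus k}$ by $(z_1,\dots,z_k)$, homogeneous coordinates of the $j$-th factor. By Section 3, $\tau$ has exactly one zero $y_0\in T$, with all components equal to $[1:0:\dots:0]$, and in the trivializations by $z_0$ it is there the affine coordinate system of $T$.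

The section of $G$ equal to $e_{m+1}$ on $D_-\times T$ and to
$$\bigl(\hat\gamma(x),\ \rho(x)\tau(y)\bigr)\quad\text{on }D_+\times T$$
is continuous, since at $x\in\partial D_+$ it equals $(\gamma(x),0)$. It has no zero on $D_-\times T$. On $D_+\times T$ a zero has $\hat\gamma(x)=0$, so $x$ is the center, $\rho(x)=1$, and then $\tau(y)=0$, so $y=y_0$. Near (center, $y_0$) the section is the product map $(x,y)\mapsto(\hat\gamma(x),\tau(y))$. Its first factor has local degree $\pm\deg\gamma$ and its second has local degree $\pm1$, so the local degree is $\pm1$. Hence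
$$\langle c_{r+1}(G),[S^{2m+2}\times T]\rangle=\pm1. \tag{6}$$

**Step 4: $c_{r+1}(G)$ is divisible by $m!$.** The aim is to redo the second calculation of Section 6 with $\Lambda$ present. The space $S^{2m+2}\times T$ is a product of spheres and projective spaces, so its integral cohomology is torsion-free and embeds in rational cohomology, where we compute.

By Bott periodicity, $K^0(S^{2m+2}\times T)=K^0(T)\oplus\beta\cdot K^0(T)$, where $\beta\in\tilde K^0(S^{2m+2})$ is a generator and $\mathrm{ch}(\beta)=s$ is a generator of $H^{2m+2}(S^{2m+2};\mathbb Z)$. Since $\beta$ restricts to $0$ on $\mathrm{pt}\times T$ and $G$ restricts there to $\mathbb C^{m+1}\oplus\Lambda$,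
$$[G]=[\mathbb C^{m+1}\oplus\Lambda]+\beta b,\qquad b\in K^0(T). \tag{7}$$

For any virtual bundle $\xi$,
$$c(\xi)=\exp\Bigl(\sum_{q\ge1}(-1)^{q-1}(q-1)!\,\mathrm{ch}_q(\xi)\Bigr). \tag{8}$$
Both sides turn sums into products. For a line bundle with first Chern class $x$ we have $\mathrm{ch}_q=x^q/q!$, the exponent is $\sum_q(-1)^{q-1}x^q/q=\log(1+x)$, and both sides equal $1+x$. The splitting principle gives (8) in general.

Now $\mathrm{ch}(\beta b)=s\,\mathrm{ch}(b)$, so $\mathrm{ch}_q(\beta b)=s\,\mathrm{ch}_{q-m-1}(b)$, which is $0$ for $q\le m$. Since $s^2=0$, the exponential in (8) stops after the linear term: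
$$c(\beta b)=1+\sum_{q\ge m+1}(-1)^{q-1}(q-1)!\;s\,\mathrm{ch}_{q-m-1}(b).$$
By (7), $c(G)=c(\Lambda)\,c(\beta b)$. In degree $r+1$ the term $c_{r+1}(\Lambda)$ vanishes, because $\mathrm{rank}\,\Lambda=kN=r-m$. So
$$c_{r+1}(G)=\sum_{q=m+1}^{r+1}(-1)^{q-1}\frac{(q-1)!}{(q-1-m)!}\;c_{r+1-q}(\Lambda)\;s\;\bigl[(q-1-m)!\,\mathrm{ch}_{q-1-m}(b)\bigr]. \tag{9}$$
Each bracket is an integral class: $l!\,\mathrm{ch}_l$ is the Newton polynomial in the Chern classes (the sum of the $l$-th powers of the Chern roots) for $l\ge1$, and the rank for $l=0$; both are additive, so they are integral also for virtual bundles. The coefficient is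
$$\frac{(q-1)!}{(q-1-m)!}=m!\binom{q-1}{m}.$$
Therefore $c_{r+1}(G)\in m!\cdot H^{2(r+1)}(S^{2m+2}\times T;\mathbb Z)$.

For instance, for $k=1$, $m=2$, $N=1$ the base is $S^6\times\mathbb{CP}^1$, $G$ has rank $4$, and (9) reads
$$c_4(G)=2\,c_1(L)\,s\,\mathrm{rank}(b)-6\,s\,c_1(b),$$
an even class.

**Step 5: contradiction.** By (6), $c_{r+1}(G)$ is a generator of a group isomorphic to $\mathbb Z$; by Step 4 it is divisible by $m!$. Since $m=2k\ge2$, $m!\ge2$, which is impossible. So the path $w$ does not exist. This proves (b), and with it the Theorem. $\blacksquare$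

Check where $k\le n-1$ entered: only in Step 1, through $\mathbb{CP}^k\subset\mathbb{CP}^{n-1}$. For $k\ge n$ this embedding is not available, as it must be: by (3), $L^{\oplus k}$ then has a nowhere vanishing section.

## 8. The infinite threshold, and $A_n$ inside a cone

Write $A_n$ for the algebra of the Theorem, and $F$, $Y$, $B$ for the data of its construction. The Theorem says that $\{k\ge1:M_k(A_n)\text{ contractible}\}=\{k:k\ge n\}$ exactly, so every finite threshold $n\ge2$ occurs ($n=1$ being trivial). Threshold $\infty$ also occurs in this framework.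

**Threshold $\infty$.** Let $A_\infty=\bigoplus_{n\ge2}A_n$ ($c_0$-sum). Then $A_\infty\otimes\mathcal K$ is contractible, while no $M_k(A_\infty)$ is.

For the first claim, $A_n\otimes\mathcal K\cong M_n(A_n)\otimes\mathcal K$ is contractible: tensor a contraction of $M_n(A_n)$ with $\mathrm{id}_{\mathcal K}$. Apply contractions coordinatewise on $A_\infty\otimes\mathcal K=\bigoplus_n(A_n\otimes\mathcal K)$. Each stage is a *-homomorphism of the $c_0$-sum. On elements with finitely many nonzero coordinates it is norm continuous in $t$; these are dense and all maps are contractive, so it is point-norm continuous everywhere. For the second claim, suppose $\alpha_t$ contracts $M_k(A_\infty)$. Let $\iota$ and $\pi$ be the inclusion of, and the projection onto, the direct summand $M_k(A_{k+1})$. Then $\pi\circ\alpha_t\circ\iota$ contracts $M_k(A_{k+1})$, which contradicts the Theorem for $A_{k+1}$.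

**Position of $A_n$.** In Section 4 we saw that $A_n$ is the hereditary subalgebra
$$\{f\in C_0((0,1]\times Y)\otimes\mathcal K:\ f(1)\in p(C(Y)\otimes\mathcal K)p\}$$
for a multiplier projection $p$ of $C(Y)\otimes\mathcal K$, the projection of $F^n\cong H_{C(Y)}$ onto its first copy of $F$. It is full, meaning that it lies in no proper closed ideal. Indeed, closed ideals of $C_0((0,1]\times Y)\otimes\mathcal K$ correspond to open subsets of $(0,1]\times Y$, so it suffices that $A_n$ has non-zero fibres over every $(s,y)$. For $s<1$ the fibre is all of $\mathcal K$. For $s=1$ it is non-zero because $F$ contains $C(Y)^2$. Since both algebras are separable, Brown's theorem gives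
$$A_n\otimes\mathcal K\cong C_0((0,1]\times Y)\otimes\mathcal K.$$
Being hereditary in $C_0((0,1]\times Y)\otimes\mathcal K$, the algebra $A_n$ is a continuous-trace algebra. Thus a non-contractible algebra whose $2\times2$ matrix algebra is contractible, namely $A_2$, can be found already among continuous-trace algebras that are stably isomorphic to the cone over a commutative C*-algebra.
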